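# Thin edges in braces: a linear lower bound

## 1. Does every vertex of a brace meet a thin edge?

A brace is a bipartite graph that is very rich in perfect matchings. An edge of a brace is called thin if we can delete it, clean up the vertices of degree two that this creates, and again have a brace. It is known that a brace on at least six vertices has at least two thin edges. The conjecture that we study comes from "Thin Edges in Braces" (http://www.combinatorics.org/ojs/index.php/eljc/article/download/v22i4p14/pdf). It asks for many more: a constant $c>0$ such that every brace on $n\ge 6$ vertices has at least $cn$ thin edges.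

The answer that one would first guess is: yes, with $c=1/2$, and for a local reason, namely that every vertex should be an end of some thin edge. We fix the terms and then test this guess by hand.

Graphs may have multiple edges, and $\partial(X)$ denotes the set of edges with exactly one end in the vertex set $X$. "PM" means perfect matching.

**Definition (matching covered, tight, brace).** A *matching covered* graph is a connected graph with at least one edge in which every edge lies in some PM. A cut $\partial(X)$ of a matching covered graph $G$ is *tight* if every PM of $G$ contains exactly one edge of $\partial(X)$; it is *nontrivial* if $|X|\ge2$ and $|V(G)\setminus X|\ge2$. A *brace* is a bipartite matching covered graph with no nontrivial tight cut.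

For example, let $v_1v_2\cdots v_6$ be a $6$-cycle and $X=\{v_1,v_2,v_3\}$. Here $\partial(X)=\{v_3v_4,v_6v_1\}$, and each of the two PMs contains exactly one of these two edges. The cut is tight and nontrivial, so the $6$-cycle is not a brace.

Two remarks will be used throughout. First, if $\partial(X)$ is tight, then every PM pairs all but one vertex of $X$ inside $X$, so $|X|$ is odd, and so is the size of the complement. A nontrivial tight cut therefore has at least three vertices on each side, and *every bipartite matching covered graph on at most four vertices is a brace*. Second, suppose that $H$ is bipartite with classes $A',B'$ of equal size and that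
$$|X\cap A'|=|X\cap B'|+1,\qquad\text{no edge joins } X\cap B' \text{ to } A'\setminus X. \tag{1}$$
Then every PM matches $X\cap B'$ into $X\cap A'$, leaving one vertex of $X\cap A'$ to be matched outside, so every PM has exactly one edge in $\partial(X)$.

**Definition (retract, thin).** Let $v$ be a vertex of degree two with precisely two neighbors $v_1,v_2$. The *bicontraction* of $v$ shrinks $\{v_1,v,v_2\}$ to a single vertex. The *retract* $\widehat G$ of a matching covered graph $G$ is obtained by repeatedly bicontracting vertices of degree two; it is unique up to isomorphism. If $G$ is a brace on six or more vertices, an edge $e$ is *thin* if $\widehat{G-e}$ is a brace.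

In the $6$-cycle, bicontracting $v_2$ gives a $4$-cycle, and one more bicontraction gives two vertices joined by two parallel edges. Each of them now has only one neighbor, so we stop: this is the retract.

We use three facts without proof: the uniqueness of the retract, the existence of at least two thin edges in every brace of order at least six, and the following characterization. *A bipartite graph on six or more vertices is a brace if and only if it is connected and every matching of size at most two is contained in a PM.*

The characterization gives a test that can be done by hand. For a set $S$ of vertices, $N(S)$ is the set of all neighbors of vertices of $S$.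

**Criterion.** Let $G$ be a connected bipartite graph with classes $A,B$ of size $\beta\ge3$ such that
$$|N(S)|\ge|S|+2\qquad\text{for all } S\subseteq B \text{ with } 1\le|S|\le\beta-2. \tag{2}$$
Then $G$ is a brace.

*Proof.* A set $S\subseteq B$ with $|S|\ge\beta-1$ has a subset of size $\beta-2\ge1$, so $N(S)=A$ by (2). Delete the ends of a matching of size $m\le2$, and let $S$ be a nonempty subset of what remains of $B$. If $|S|\le\beta-2$, at least $|S|+2-m\ge|S|$ neighbors of $S$ remain. If $|S|\ge\beta-1$, then, because $|S|\le\beta-m$, we have $m\le 1$, and $\beta-m\ge|S|$ neighbors remain. By Hall's theorem the rest has a PM, so the matching extends. $\square$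

Now the tests. That $G-e$ is matching covered whenever $G$ is a simple brace on at least six vertices is proved in general in Section 4.

**The graph $K_{3,3}$.** It is a brace by (2). Delete an edge $ab$. Now $b$ has two neighbors left, $a$ has two neighbors left, and bicontracting both vertices shrinks two disjoint triples. Two vertices remain, joined by $9-1-4=4$ parallel edges. This is a brace. All nine edges are thin.

**The cube.** Here $\beta=4$. One vertex has three neighbors, and two vertices of the same class have exactly two common neighbors, hence $4$ neighbors together. So (2) holds. Deleting an edge and bicontracting its two ends leaves $8-6+2=4$ vertices, all of degree at least three. A bipartite matching covered graph on four vertices is a brace, so all twelve edges are thin.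

**The graph $\Gamma_5$.** For $\beta\ge5$ let $\Gamma_\beta$ have vertices $a_i,b_i$ $(i\in\mathbb Z_\beta)$, with $b_i$ adjacent to $a_{i-1},a_i,a_{i+1}$. For $\beta=5$, a single $b_i$ has three neighbors, two $b$'s have four (consecutive indices) or five, and three $b$'s have five. So $\Gamma_5$ is a brace.

Delete $a_4b_0$. The bicontractions shrink $\{b_0,a_0,a_1\}$ to a vertex $\alpha$ and $\{a_4,b_3,b_4\}$ to a vertex $\gamma$. The vertex $b_1$ was adjacent to $a_0,a_1,a_2$, so now it has only the two neighbors $\alpha,a_2$. By (1), $X=\{b_1,\alpha,a_2\}$ gives a tight cut with three vertices on each side, and $a_4b_0$ is not thin.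

Delete $a_0b_0$ instead. We shrink $\{b_0,a_4,a_1\}$ to $\alpha$ and $\{a_0,b_4,b_1\}$ to $\gamma$. Then $b_2$ and $b_3$ are both adjacent to $\alpha,a_2,a_3$, and $\gamma$ is adjacent to $\alpha$ (by the two edges $b_4a_4$, $b_1a_1$), to $a_3$ and to $a_2$. This is $K_{3,3}$ with one edge doubled, which is a brace. By rotation and the reflection $i\mapsto-i$, exactly the five edges $a_ib_i$ are thin. There is exactly one at each vertex, just enough for the guess.

**The graph $\Gamma^*$.** Let
$$A=\{a_1,a_2,a_3,u_1,u_2,u_3\},\qquad B=\{b,b_1,b_2,b_3,z_1,z_2\}.$$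
Join $b$ to $a_1,a_2,a_3$; join $b_i$ to $u_i$ and to the two vertices $a_j$ with $j\ne i$; join each of $z_1,z_2$ to all of $A$. Here $\beta=6$ and the graph is connected. A set containing $z_1$ or $z_2$ has all six vertices of $A$ as neighbors. The sets without them have these numbers of neighbors: singletons $3$; $\{b,b_i\}$ $4$; $\{b_i,b_j\}$ $5$; $\{b,b_i,b_j\}$ $5$; $\{b_1,b_2,b_3\}$ $6$; $\{b,b_1,b_2,b_3\}$ $6$. So (2) holds and $\Gamma^*$ is a brace.

Delete $a_1b$. The vertex $a_1$ still has degree $4$, and $b$ is bicontracted: $\{b,a_2,a_3\}$ becomes a vertex $\omega$. All degrees are now at least three, so this is the retract. The neighbors of $b_1$ were $a_2,a_3,u_1$; now they are $\omega$ and $u_1$ only. By (1), $X=\{b_1,\omega,u_1\}$ gives a nontrivial tight cut, so $a_1b$ is not thin. The graph is symmetric in the indices $1,2,3$, so *no edge at $b$ is thin*.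

The local reason behind the guess is thus false. The linear bound is nevertheless true, and proving it means controlling vertices such as $b$.

## 2. Three theorems

**Theorem A.** Every simple brace on $n\ge6$ vertices has at least $n/118$ thin edges.

**Theorem B.** Every brace on $n\ge6$ vertices (multiple edges allowed) has at least $n/295$ thin edges. So the conjecture holds with $c=1/295$.

**Theorem C.** For every even $n\ge10$ there is a simple cubic brace on $n$ vertices with exactly $n/2$ thin edges. So the optimal constant lies in $[1/295,\,1/2]$.

The optimal constant is not determined here.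

**Conventions.** Until Theorem A is proved, $G$ is a *simple* brace with classes $A,B$, $|A|=|B|=\beta=n/2\ge3$, and $d(v)$ is the degree of $v$. Every statement also holds with $A$ and $B$ exchanged; we call this the $A$-side version and use it freely. For $S\subseteq B$ put $F(S)=A\setminus N(S)$, and for $T\subseteq A$ put $F(T)=B\setminus N(T)$. We write $S\setminus b$ for $S\setminus\{b\}$ and $S\cup a$ for $S\cup\{a\}$.

## 3. Critical sets and witnesses

The first lemma is the converse of the Criterion. It measures exactly how much room a brace has.

**Lemma 1.** If $\emptyset\ne S\subseteq B$ and $|S|\le\beta-2$, then $|N(S)|\ge|S|+2$. Hence all degrees are at least $3$, and $N(S)=A$ if $|S|\ge\beta-1$.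

*Proof.* **Step 1.** This step gives the weaker bound $|N(S)|\ge|S|+1$ for every nonempty proper $S\subset B$. Let $k=|N(S)|-|S|$ and let $E'$ be the set of edges between $N(S)$ and $B\setminus S$. A PM matches $S$ into $N(S)$, so the remaining $k$ vertices of $N(S)$ are matched to $B\setminus S$: every PM has exactly $k$ edges in $E'$. So $k\ge0$. If $k=0$, then $E'=\emptyset$, because every edge lies in a PM; then no edge leaves $S\cup N(S)$, which is not the whole vertex set, contradicting connectedness. So $k\ge1$. The same holds for nonempty proper subsets of $A$.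

**Step 2.** This step excludes $k=1$ when $|S|\le\beta-2$. Suppose $k=1$. Two disjoint edges of $E'$ would lie in a common PM, which has only one edge in $E'$. So the edges of $E'$ pairwise intersect, and $E'\ne\emptyset$. As $G$ is bipartite, there are no triangles, so all edges of $E'$ share a vertex $z$.

If $z\in N(S)$, let $T=N(S)\setminus z$. An edge from $T$ to $B\setminus S$ would be an edge of $E'$ that avoids $z$; so $N(T)\subseteq S$. But $|T|=|S|$, and $T$ is nonempty and proper in $A$, contradicting Step 1.

If $z\in B\setminus S$, let $Q=B\setminus(S\cup z)$, which is nonempty since $|S|\le\beta-2$. An edge from $Q$ to $N(S)$ would be an edge of $E'$ avoiding $z$; so $N(Q)\subseteq A\setminus N(S)$, a set of size $\beta-|S|-1=|Q|$. This contradicts Step 1.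

**Step 3.** The remaining claims. Singletons give the degrees, as $1\le\beta-2$. A set of size at least $\beta-1$ contains one of size $\beta-2\ge1$, which already has $\beta$ neighbors. $\square$

Deleting an edge $ab$ can destroy the brace property only at a set $S$ for which Lemma 1 is sharp and which loses the neighbor $a$. This suggests the following notions.

**Definition (critical, witness).** A nonempty $S\subseteq B$ with $|S|\le\beta-2$ and $|N(S)|=|S|+2$ is *critical*; similarly for subsets of $A$. For critical $S$, $|F(S)|=\beta-2-|S|$. A *witness* for an edge $ab$ ($a\in A$, $b\in B$) is a critical $S\subseteq B$ with $2\le|S|\le\beta-3$, $b\in S$ and $N(a)\cap S=\{b\}$.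

In $\Gamma^*$, $S=\{b,b_1\}$ has the four neighbors $a_1,a_2,a_3,u_1$, so it is critical. As $a_1$ is not adjacent to $b_1$, $S$ is a witness for $a_1b$. As $u_1$ is not adjacent to $b$, $S$ is also a witness for $u_1b_1$.

If $S$ is a witness, then $F(S)\ne\emptyset$, and $\beta\ge5$. A critical subset of a witness for $ab$ that contains $b$ and has at least two elements is again a witness for $ab$.

**Duality.** Let $S$ be a witness for $ab$, $F=F(S)$ and $T=F\cup a$. We show that $T$ is an $A$-side witness for $ab$, and that the same construction applied to $T$ returns $S$. Clearly $N(F)\subseteq B\setminus S$. Lemma 1 gives $|N(F)|\ge|F|+2=\beta-|S|$, so $N(F)=B\setminus S$. Since $N(a)\cap S=\{b\}$, $N(T)=(B\setminus S)\cup\{b\}$. As $a\in N(b)\subseteq N(S)$, $a\notin F$, so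
$$|T|=\beta-1-|S|\in[2,\beta-3],\qquad |N(T)|=\beta-|S|+1=|T|+2 .$$
Since $N(b)\subseteq N(S)$, $b$ has no neighbor in $F$, and $N(b)\cap T=\{a\}$. So $T$ is an $A$-side witness for $ab$. Moreover $F(T)=S\setminus b$, and the construction applied to $T$ gives $F(T)\cup b=S$. In the example $S=\{b,b_1\}$, $ab=a_1b$ we get $T=\{u_2,u_3,a_1\}$ and $N(T)=\{b,b_2,b_3,z_1,z_2\}$.

**Removing the end.** If $S$ is a witness for $ab$, then
$$S\setminus b\ \text{ is critical and }\ N(S\setminus b)=N(S)\setminus a. \tag{3}$$
Indeed $N(S\setminus b)\subseteq N(S)\setminus a$, the right-hand side has $|S|+1$ elements, and by Lemma 1 the left-hand side has at least $(|S|-1)+2$.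

## 4. An edge is non-thin exactly when it has a witness

**Lemma 2.** An edge $ab$ of $G$ is non-thin if and only if it has a witness.

*Proof.* Let $H_0=G-ab$.

**Step 1.** This step shows that $H_0$ is matching covered. Let $S\subset B$ be nonempty and proper. Then $|N_{H_0}(S)|\ge|S|+1$: for $|S|\le\beta-2$ this follows from Lemma 1, as at most the neighbor $a$ is lost. For $|S|=\beta-1$ we have $N_G(S)=A$, and $a$, having degree at least three, has at least two neighbors in $S$, so $N_{H_0}(S)=A$. Given $uv\in E(H_0)$ with $u\in A$, every nonempty $S\subseteq B\setminus v$ has at least $|S|$ neighbors in $A\setminus u$. By Hall's theorem $H_0-u-v$ has a PM, so $uv$ lies in a PM of $H_0$. For connectedness: no vertex is isolated, so every component meets both classes. If there were several components, then since $|A|=|B|$ some component $C$ would satisfy $|C\cap A|\le|C\cap B|$. The set $C\cap B$ is nonempty and proper and $N_{H_0}(C\cap B)\subseteq C\cap A$, a contradiction.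

**Step 2.** This step identifies the retract. Obtain $H$ from $H_0$ by bicontracting $b$ if $d_G(b)=3$, and $a$ if $d_G(a)=3$. The triple of $b$ consists of $b$ and its two neighbors in $A\setminus a$; the triple of $a$ consists of $a$ and its two neighbors in $B\setminus b$. They are disjoint, so neither bicontraction disturbs the other. The only edges inside a triple are the two at its middle vertex, so a contracted vertex has degree at least $3+3-2=4$. All other vertices have degree at least $3$. So no further bicontraction is possible, and $H$ is the retract of $H_0$.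

Let $A',B'$ be the classes of the bipartite graph $H$; the contracted triple of $b$ belongs to $A'$, that of $a$ to $B'$. In a PM of $H_0$ the middle vertex of a contracted triple is matched inside the triple, so exactly one edge leaves the triple; hence PMs of $H_0$ induce PMs of $H$. Every edge of $H$ comes from an edge of $H_0$, so $H$ is matching covered. The quantity "number of $A$-vertices minus number of $B$-vertices" is $1$ for the triple of $b$ and $-1$ for the triple of $a$, so it does not change when we pass from a union of triples and uncontracted vertices to its image.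

**Step 3.** From a nontrivial tight cut to a witness. Let $ab$ be non-thin, and let $\partial(X)$ be a nontrivial tight cut of $H$. Each PM has exactly one edge in it, so $|X\cap A'|-|X\cap B'|=\pm1$; replacing $X$ by its complement if necessary, let $|X\cap A'|=|X\cap B'|+1$. Then the cut edge of every PM has its $X$-end in $A'$. Since every edge is in a PM, no edge joins $X\cap B'$ to $A'\setminus X$. Both $X$ and its complement have odd size at least $3$, so $X\cap B'\ne\emptyset$ and $A'\setminus X\ne\emptyset$.

Let $\tilde X$ be the preimage of $X$ in $H_0$, $S=\tilde X\cap B$, $C=\tilde X\cap A$. Then $|C|=|S|+1$. We claim $N_{H_0}(S)\subseteq C$. Let $su\in E(H_0)$ with $s\in S$. If $s=b$ was contracted, or $u=a$ was contracted, then $s$ and $u$ lie in one triple, and $u\in\tilde X$. Otherwise the image of $s$ is in $X\cap B'$ and the image of $u$ is in $A'$, so the latter is in $X$.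

Since $X\cap B'\ne\emptyset$, $S\ne\emptyset$. Since $A'\setminus X\neq\emptyset$, $A\setminus C\ne\emptyset$, so $|B\setminus S|=|A\setminus C|+1\ge2$. By Lemma 1, $|N_G(S)|\ge|S|+2=|C|+1$, while $N_G(S)\subseteq C\cup\{a\}$. Hence $N_G(S)=C\cup\{a\}$ and $a\notin C$. So $S$ is critical, and $a$ is a neighbor of $S$ only through the deleted edge: $b\in S$ and $N(a)\cap S=\{b\}$.

**Step 4.** The sizes. If $|S|=1$, then $S=\{b\}$ and $d_G(b)=|S|+2=3$. So $b$ was bicontracted, its image lies in $A'$, and $X\cap B'=\emptyset$, a contradiction. If $|S|=\beta-2$, then $|A\setminus C|=1$, so $A\setminus C=\{a\}$. As $N(a)\subseteq\{b\}\cup(B\setminus S)$ has at most three elements, $d_G(a)=3$. So $a$ was bicontracted, its image lies in $B'$, and $A'\setminus X=\emptyset$, a contradiction. So $2\le|S|\le\beta-3$ and $S$ is a witness.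

**Step 5.** From a witness to a tight cut. Let $S$ be a witness and $\tilde X=S\cup(N(S)\setminus a)$. Then $N_{H_0}(S)\subseteq\tilde X$. If $d(b)=3$, the triple of $b$ lies in $\tilde X$. If $d(a)=3$, the triple of $a$ lies outside $\tilde X$, because $N(a)\cap S=\{b\}$. So $\tilde X$ is the preimage of a set $X\subseteq V(H)$. Here $|X\cap B'|\ge|S|-1\ge1$, since at most $b$ is lost. Further $|X\cap A'|=|X\cap B'|+1$, and $|A'\setminus X|\ge|F(S)|\ge1$, as vertices of $F(S)$ lie in no contracted triple inside $\tilde X$ and the triple of $a$ contains only $a$ from $A$. The vertices of $X\cap B'$ are uncontracted vertices of $S$ and have neighbors only in $X$. By (1), $\partial(X)$ is tight. Both sides have at least three vertices, as $|B'\setminus X|=|A'\setminus X|+1$. So $H$ is not a brace and $ab$ is not thin. $\square$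

As a first use: a witness requires $\beta\ge5$, so in every simple brace on six or eight vertices every edge is thin. In $\Gamma^*$ ($\beta=6$) a witness has two or three elements; it contains neither $z_1$ nor $z_2$, since otherwise it would have six neighbors. From the list in Section 1, the only candidates are $\{b,b_i\}$ and $\{b,b_i,b_j\}$. The set $\{b,b_i\}$ is a witness for $a_ib$ and $u_ib_i$ only; the set $\{b,b_i,b_j\}$ is a witness for $u_ib_i$ and $u_jb_j$ only, since each of $a_1,a_2,a_3$ has at least two neighbors in it. So exactly six of the $24$ edges of $\Gamma^*$ are non-thin, and $\{b,b_i\}$ is the *only* witness for $a_ib$.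

## 5. Cubic braces with exactly $n/2$ thin edges

*Proof of Theorem C.* Let $\beta=n/2\ge5$ and consider $\Gamma_\beta$. For $S=\{b_i:i\in I\}$ the set $N(S)$ corresponds to $I^+=I+\{-1,0,1\}$.

**Step 1.** This step shows that $\Gamma_\beta$ is a brace and finds its critical sets. Let $I\ne\emptyset$ and $I^+\ne\mathbb Z_\beta$. Each maximal arc of $I^+$ has at least three elements, and both its end elements lie outside $I$: if an end element were in $I$, its outer neighbor would be in $I^+$. As $I\subseteq I^+$, we get $|I^+|\ge|I|+2$, with equality only if $I^+$ is a single arc and $I$ is this arc minus its two end elements. If $I^+=\mathbb Z_\beta$ and $|I|\le\beta-2$, then again $|I^+|\ge|I|+2$. So (2) holds, and as $\Gamma_\beta$ is connected, it is a brace.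

**Step 2.** This step finds the thin edges. The set $\{b_i,b_{i+1}\}$ has neighborhood $\{a_{i-1},a_i,a_{i+1},a_{i+2}\}$ of size four, satisfies $2\le\beta-3$, and contains no neighbor of $a_{i-1}$ other than $b_i$. So it is a witness for $a_{i-1}b_i$, which is non-thin. By reflection $a_{i+1}b_i$ is non-thin, with witness $\{b_{i-1},b_i\}$. A witness for $a_ib_i$ would correspond to a set $I$ with $i\in I$, $i\pm1\notin I$, $2\le|I|\le\beta-3$ and $|I^+|=|I|+2\le\beta-1$. By Step 1, $I$ would be an interval with at least two elements that contains $i$ but neither $i-1$ nor $i+1$, which is impossible. So exactly the $\beta=n/2$ edges $a_ib_i$ are thin. The graph is simple and cubic. $\square$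

The statement about the optimal constant follows from this together with Theorem B.

## 6. Uncrossing critical sets

Several witnesses will have to be compared. The tool is submodularity.

**Lemma 3 (uncrossing).** Let $S,S'$ be critical subsets of $B$ with $S\cap S'\ne\emptyset$ and $|S\cup S'|\le\beta-2$. Then $S\cap S'$ and $S\cup S'$ are critical and $N(S\cap S')=N(S)\cap N(S')$. The size condition holds if $F(S)\cap F(S')\ne\emptyset$.

*Proof.* Since $N(S)\cup N(S')=N(S\cup S')$ and by Lemma 1,
$$|S\cap S'|+2\le|N(S\cap S')|\le|N(S)\cap N(S')|=|S|+|S'|+4-|N(S\cup S')|\le|S\cap S'|+2 .$$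
So all are equalities, which is the assertion. If $|S\cup S'|\ge\beta-1$, then $N(S\cup S')=A$, that is, $F(S)\cap F(S')=\emptyset$. $\square$

The next lemma says that two witnesses for different edges at one vertex either have disjoint sets $F(\cdot)$, or meet in the least possible way.

**Lemma 4.** Let $S,S'$ be witnesses for $ab$ and $a'b$, $a\ne a'$. If $F(S)\cap F(S')\ne\emptyset$, then $d(b)=3$, $S\cap S'=\{b\}$ and $N(S)\cap N(S')=N(b)$.

*Proof.* By Lemma 3, $S\cap S'$ is critical with $N(S\cap S')=N(S)\cap N(S')$. If $S\cap S'=\{b\}$, then $\{b\}$ is critical, so $d(b)=3$, and we are done. Suppose $|S\cap S'|\ge2$. We uncross on the other side. Let $F=F(S)$, $F'=F(S')$, $T=F\cup a$, $T'=F'\cup a'$; these are critical by duality. As $a,a'\in N(b)\subseteq N(S)\cap N(S')$, neither $a$ nor $a'$ lies in $F\cup F'$. So $T\cap T'=F\cap F'\ne\emptyset$ and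
$$|T\cup T'|=|F\cup F'|+2=\beta-|N(S)\cap N(S')|+2=\beta-|S\cap S'|\le\beta-2 .$$
By the $A$-side of Lemma 3, $N(F\cap F')=N(T)\cap N(T')\ni b$. But $b$ has no neighbor in $F$, a contradiction. $\square$

## 7. Orienting the non-thin edges, and the vertices where this fails

Let $W$ be the set of vertices incident with a thin edge, and $U=V(G)\setminus W$. As every thin edge has two ends, it suffices to bound $|U|$ linearly in $|W|$. The obvious attempt is a counting argument: orient each non-thin edge toward the end at which its witness is smaller, and show that a vertex of $U$ sends out more than it receives. We carry this out and see precisely which vertices escape.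

Suppose each non-thin edge $e=ab$ has a chosen witness $S_e$, and put $F_e=F(S_e)$, $T_e=F_e\cup a$.

**Definition (T-kind, S-kind).** For distinct non-thin edges $e=ab$, $f=a'b$ sharing $b\in B$, the pair is *T-kind* if $F_e\cap F_f=\emptyset$, and *S-kind* otherwise. At a vertex of $A$ we use the dual witnesses $T_e$: the pair is T-kind if and only if $F(T_e)\cap F(T_f)=\emptyset$.

By Lemma 4, S-kind pairs occur only at vertices of degree $3$. In $\Gamma_5$, the edges $a_{i-1}b_i$ and $a_{i+1}b_i$ have the witnesses $\{b_i,b_{i+1}\}$ and $\{b_{i-1},b_i\}$, with $F=\{a_{i+3}\}$ and $F=\{a_{i+2}\}$: a T-kind pair. In $\Gamma^*$, the edges $a_ib$ have the witnesses $\{b,b_i\}$ with $F=\{u_j:j\ne i\}$; any two of these sets meet, so all three pairs at $b$ are S-kind.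

The next lemma shows that a vertex of $U$ never mixes the kinds.

**Lemma 5.** For any choice of witnesses, at each $b\in U\cap B$ either all pairs of edges are T-kind, or $d(b)=3$ and all pairs are S-kind. In the latter case, for the three witnesses $S_1,S_2,S_3$, every element of $A\setminus N(b)$ lies in at least two of $F(S_1),F(S_2),F(S_3)$.

*Proof.* If $d(b)\ge4$, all pairs are T-kind. Let $d(b)=3$ and $F_i=F(S_i)\subseteq A\setminus N(b)$. If the pair $i,j$ is S-kind, then $F_i\cup F_j=A\setminus(N(S_i)\cap N(S_j))=A\setminus N(b)$ by Lemma 4. So if all pairs are S-kind, an element of $A\setminus N(b)$ can be missing from at most one $F_i$, which is the last statement.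

Suppose both kinds occur. Any two of the three pairs share an index, so we may let $1,2$ be S-kind and $1,3$ be T-kind. Then $F_3\subseteq A\setminus N(b)=F_1\cup F_2$ and $F_3\cap F_1=\emptyset$, so $\emptyset\ne F_3\subseteq F_2$. Hence the pair $2,3$ is S-kind and $F_2=F_2\cup F_3=A\setminus N(b)$. So $|N(S_2)|=3$ and $|S_2|=1$, a contradiction. $\square$

**Lemma 6.** Let $e=ab$ be non-thin and let $f=a'b$ (and $g=a''b$) be other non-thin edges at $b$. If $e,f$ is T-kind, then $|T_f|\le|S_e|+3-d(b)$. If $f,g$ is T-kind, then $T_f\cap T_g=\emptyset$. If $e,f,g$ are pairwise T-kind, then $|T_f|+|T_g|\le|S_e|+1$.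

*Proof.* If $F_f\cap F_e=\emptyset$, then $F_f\subseteq N(S_e)$; also $a'\in N(b)\subseteq N(S_e)$. So $T_f\subseteq N(S_e)$. By duality $T_f\cap N(b)=\{a'\}$, so $T_f$ misses $d(b)-1$ elements of $N(b)\subseteq N(S_e)$, and $|T_f|\le|S_e|+2-(d(b)-1)$. Next, $a',a''\in N(b)$ lie in neither $F_f$ nor $F_g$, and $a'\ne a''$; so $T_f\cap T_g=F_f\cap F_g$, which is empty if $f,g$ is T-kind. If all pairs are T-kind, the disjoint sets $T_f,T_g$ lie in $N(S_e)\setminus a$, which has $|S_e|+1$ elements. $\square$

Fix an arbitrary choice of witnesses. Let $U_T$ (resp. $U_S$) be the set of vertices of $U$ all of whose pairs are T-kind (resp. S-kind). By Lemma 5 and its $A$-side version, $U$ is the disjoint union of $U_T$ and $U_S$, and vertices of $U_S$ have degree $3$.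

**Proposition 7.** $|U_T|\le2|W|+3|U_S|$.

*Proof.* **Step 1.** We set up the orientation. For a non-thin $e=ab$ put $s_b(e)=|S_e|$ and $s_a(e)=|T_e|$. Orient $e$ toward $b$ if $|S_e|\le|T_e|$, otherwise toward $a$. If $e$ is oriented toward its end $v$ and has other end $v_e$, then $s_v(e)\le s_{v_e}(e)$.

**Step 2.** We bound in-degrees. Suppose $e,f$ are T-kind at $v$ and both oriented toward $v$. By Lemma 6 or its $A$-side version,
$$s_v(e)\le s_{v_e}(e)\le s_v(f)+3-d(v)\le s_{v_f}(f)+3-d(v)\le s_v(e)+6-2d(v),$$
so $d(v)=3$. If moreover $v\in U_T$, let $g$ be the third edge at $v$. Witnesses have at least two elements, so the last part of Lemma 6 gives $s_{v_f}(f)\le s_v(e)-1$ and $s_{v_e}(e)\le s_v(f)-1$, whence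
$$s_v(e)\le s_{v_e}(e)\le s_v(f)-1\le s_{v_f}(f)-1\le s_v(e)-2,$$
a contradiction. Hence in-degrees are at most $1$ at vertices of $U_T$, at most $1$ at vertices of $W$ of degree at least $4$ (all pairs there are T-kind), at most $2$ at vertices of $W$ of degree $3$ (one edge is thin), and at most $3$ at vertices of $U_S$.

**Step 3.** We compare. Each $v\in U_T$ has out-degree at least $d(v)-1\ge2$. The sums of out-degrees and in-degrees agree, so $2|U_T|\le|U_T|+2|W|+3|U_S|$. $\square$

This is where the counting stops. At the vertex $b$ of $\Gamma^*$ all three witnesses are forced, $|S_e|=2$ and $|T_e|=6-1-2=3$. All three edges point toward $b$: its in-degree is $3$ and its out-degree is $0$, so the orientation gives no bound on vertices of this type. What remains is to bound $|U_S|$ linearly in $|W|$, by a different method.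

The last part of Lemma 5 is the key. Fix a vertex $r\in A$. If $b\in U_S\cap B$ is not adjacent to $r$, at least two of its three witnesses avoid $r$ in their neighborhoods. All such witnesses can be uncrossed whenever they intersect, because $r$ lies in all their sets $F(\cdot)$. They then fit together like the branches of a tree in which $b$ is a branching point. We shall show that every branch contains a vertex of $W$, and that a path of consecutive branching points cannot be long. Then the number of branching points is linear in the number of vertices of $W$.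

## 8. Branches

Let $P\subseteq B$ be critical with $2\le|P|\le\beta-3$, so $F(P)\ne\emptyset$. Critical subsets $S,S'\subseteq P$ that intersect can be uncrossed by Lemma 3, since $F(S)\cap F(S')\supseteq F(P)$.

**Definition (branch).** If $ab$ has a witness contained in $P$, let $K_P(ab)$ be the union of all of these. They all contain $b$, so the union is critical by repeated uncrossing, and it is again a witness for $ab$. Call it a *branch* of $b$ (in $P$), belonging to the edge $ab$. Let $i_P(b)$ be the number of edges at $b$ that have a witness contained in $P$. For a branch $K$ of $b$ write $K^\circ=K\setminus b\ne\emptyset$.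

In $\Gamma^*$ take $P=\{b,b_1,b_2\}$, with five neighbors. By the list of witnesses in Section 4, $b$ has the branches $\{b,b_1\}$ (for $a_1b$) and $\{b,b_2\}$ (for $a_2b$), and $i_P(b)=2$. The edge $u_1b_1$ has the witnesses $\{b,b_1\}$ and $P$, so $P$ is a branch of $b_1$ and $i_P(b_1)=1$. Likewise $P$ is a branch of $b_2$ and $i_P(b_2)=1$.

**Lemma 8.**

1. Branches $K,K'$ of $b$ belonging to different edges satisfy $K\cap K'=\{b\}$ and $N(K)\cap N(K')=N(b)$, and then $d(b)=3$. So $b$ has exactly $i_P(b)$ branches, $i_P(b)\ge2$ implies $d(b)=3$, and always $i_P(b)\le3$.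
2. Let $b\ne b'$ be in $P$ and let $K,K'$ be branches of $b,b'$. If $K\cap K'\ne\emptyset$ and $b\notin K'$, then $K'\subseteq K^\circ$.
3. If $K$ is a branch of $b$ and $b'\in K^\circ$, then $i_K(b')=i_P(b')$. Also $i_K(b)=1$.

*Proof.* (1) This is Lemma 4, as $F(K)\cap F(K')\supseteq F(P)\ne\emptyset$. Branches have at least two elements, so those of different edges are different sets.

(2) Let $K=K_P(ab)$. If $a\in N(K')$, then $a\in N(K)\cap N(K')=N(K\cap K')$, so $a$ has a neighbor in $K\cap K'$. As $N(a)\cap K=\{b\}$, this neighbor is $b$, but $b\notin K'$. So $a\notin N(K')$. Hence $K\cup K'$, which is critical, is a witness for $ab$ in $P$, and $K'\subseteq K$ by the definition of $K$. As $b\notin K'$, $K'\subseteq K^\circ$.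

(3) The set $K$ is critical with $2\le|K|\le\beta-3$, so it may play the role of $P$. Clearly $i_K(b')\le i_P(b')$. Let $a'b'$ have a witness in $P$ and let $K'=K_P(a'b')$. The sets $K,K'$ meet in $b'$. If $b\notin K'$, then $K'\subseteq K$ by (2). If $b\in K'$, then $K\cap K'\supseteq\{b,b'\}$ is critical, hence a witness for $a'b'$ inside $K$. In both cases $a'b'$ is counted in $i_K(b')$. Next, $i_K(b)\ge1$ because of $K$ itself. If another edge at $b$ had a witness $S''\subseteq K$, Lemma 4 would give $S''=S''\cap K=\{b\}$, a contradiction. $\square$

To count without overlap we need a selection lemma: the outermost unions of branches are disjoint.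

**Lemma 9.** Let $Y_0\subseteq P$, and for each $b\in Y_0$ let $\mathcal K(b)$ be a nonempty set of branches of $b$ in $P$, with union $\Delta(b)$. There are $y_1,\dots,y_s\in Y_0$ such that the sets $\Delta(y_l)$ are pairwise disjoint and cover $Y_0$.

*Proof.* **Step 1.** We compare two unions: *if $b,b'\in Y_0$ and $b'\notin\Delta(b)$, then $\Delta(b)\cap\Delta(b')=\emptyset$ or $\Delta(b)\subsetneq\Delta(b')$.* Suppose some $K'\in\mathcal K(b')$ contains $b$. Each $K\in\mathcal K(b)$ meets $K'$ in $b$ and does not contain $b'$, so $K\subseteq K'\setminus b'$ by Lemma 8(2). Thus $\Delta(b)\subseteq K'\setminus b'\subsetneq\Delta(b')$. Suppose now that no $K'\in\mathcal K(b')$ contains $b$. If some $K'\in\mathcal K(b')$ met some $K\in\mathcal K(b)$, Lemma 8(2) would give $K'\subseteq K$, so $b'\in\Delta(b)$, a contradiction.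

**Step 2.** We select greedily. Choose $y_1\in Y_0$ with $|\Delta(y_1)|$ maximum. As long as some element of $Y_0$ is not covered by $\Delta(y_1)\cup\dots\cup\Delta(y_l)$, choose $y_{l+1}$ among the uncovered elements with $|\Delta(y_{l+1})|$ maximum. For $i<j$ we have $y_j\notin\Delta(y_i)$, and $\Delta(y_i)\subsetneq\Delta(y_j)$ is impossible because $y_j$ was a candidate when $y_i$ was chosen. So $\Delta(y_i)\cap\Delta(y_j)=\emptyset$ by Step 1. $\square$

A tree has at least as many leaves as branching vertices of degree three, plus two. The next lemma is the analogue for branches. Let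
$$\ell(P)=|\{b\in P:i_P(b)\le1\}|,\qquad n_3(P)=|\{b\in P:i_P(b)=3\}| .$$

**Lemma 10.** $\ell(P)\ge n_3(P)+2$.

*Proof.* **Step 1.** We show $\ell(P)\ge2$ by induction on $|P|\ge2$. If all $i_P\le1$, then $\ell(P)=|P|\ge2$; this covers $|P|=2$, since two branches of one vertex require $|P|\ge3$. Otherwise take $b$ with two branches $K_1,K_2$. They have at least two elements and meet only in $b$, so both are proper subsets of $P$. By induction $\ell(K_j)\ge2$, so $K_j^\circ$ contains some $c_j$ with $i_{K_j}(c_j)\le1$, and $i_P(c_j)=i_{K_j}(c_j)$ by Lemma 8(3). As $K_1^\circ\cap K_2^\circ=\emptyset$, $c_1\ne c_2$.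

**Step 2.** We prove the lemma by induction on $|P|$. If $n_3(P)=0$, Step 1 suffices. Otherwise apply Lemma 9 to $Y_0=\{b\in P:i_P(b)=3\}$, with $\mathcal K(b)$ the set of all three branches of $b$. Let $y=y_l$ have branches $K_1,K_2,K_3$; these are proper subsets of $P$ and pairwise meet only in $y$. Since $i_{K_j}(y)=1$, the vertex $y$ is counted in $\ell(K_j)$ and not in $n_3(K_j)$; for the vertices of $K_j^\circ$ Lemma 8(3) says that $i_{K_j}=i_P$. So $\Delta(y)$ contains exactly $1+\sum_jn_3(K_j)$ vertices with $i_P=3$, and at least
$$\sum_j(\ell(K_j)-1)\ge\sum_j(n_3(K_j)+1)=\sum_jn_3(K_j)+3$$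
vertices with $i_P\le1$, by induction. The latter number exceeds the former by at least two. The sets $\Delta(y_l)$ are disjoint and contain all vertices with $i_P=3$; summing over $l=1,\dots,s$, $s\ge1$, gives the lemma. $\square$

In the example $P=\{b,b_1,b_2\}$ in $\Gamma^*$ we have $\ell(P)=2$ and $n_3(P)=0$, so equality holds.

## 9. Critical sets that avoid a fixed vertex

Fix $r\in A$. Let $\mathcal F_r$ be the set of critical $S\subseteq B$ with $r\notin N(S)$; then $r\in F(S)$ and $|S|\le\beta-3$. By Lemma 3, intersecting members of $\mathcal F_r$ have union and intersection in $\mathcal F_r$. A critical subset of a member of $\mathcal F_r$ is in $\mathcal F_r$. For $c\in B$ let $\tau(c)$ be the number of edges at $c$ that have a witness in $\mathcal F_r$. For instance, in $\Gamma^*$ with $r=u_3$ the members with at least two elements are $\{b,b_1\}$, $\{b,b_2\}$, $\{b,b_1,b_2\}$, and $\tau(b)=2$, $\tau(b_1)=\tau(b_2)=1$.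

The following holds:
$$\text{if } c\in U\cap B,\ c\notin N(r),\ \tau(c)\le1, \text{ then for every choice of witnesses all pairs at } c \text{ are T-kind.} \tag{4}$$
Otherwise, by Lemma 5, $r\in A\setminus N(c)$ lies in two of the sets $F(S_i)$, so two of the witnesses at $c$ are in $\mathcal F_r$ and $\tau(c)\ge2$.

The next lemma is the heart of the argument. It says that a member of $\mathcal F_r$ that leaves enough room outside cannot consist only of vertices of $U$ that do not branch.

**Lemma 11.** Let $P\in\mathcal F_r$, $|P|\ge2$, $|F(P)|\ge3$. Then $P$ contains a vertex of $W$ or a vertex $c\in U$ with $\tau(c)\ge2$.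

*Proof.* **Step 1.** We pass to a minimal counterexample. Let $P$ be an inclusion-minimal counterexample and $p=|P|$. Then $P\subseteq U$, $\tau\le1$ on $P$, and no vertex of $P$ is adjacent to $r$. *Every critical proper subset $Q$ of $P$ is a singleton:* otherwise $Q\in\mathcal F_r$, $|Q|\ge2$ and $F(Q)\supseteq F(P)$, so $Q$ would be a smaller counterexample.

**Step 2.** We choose the witnesses at $P$ so that $P$ itself is used as often as possible. All edges with an end in $P$ are non-thin. For such an edge $e=ca$ with $c\in P$, choose $S_e=P$ if $P$ is a witness for $e$, and call $e$ an *exit* in this case. As $P$ is critical and $2\le p\le\beta-3$, $e$ is an exit if and only if $N(a)\cap P=\{c\}$. For the other edges choose any witness. By (4) all pairs at each $c\in P$ are T-kind. So each $c\in P$ has at most one exit: for two exits $e,f$ we would have $F_e\cap F_f=F(P)\ne\emptyset$.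

**Step 3.** We show that non-exits are trapped on the other side: *if $e=ca$ is not an exit, then $T_e\subseteq N(P)$.* Suppose $F_e\cap F(P)\ne\emptyset$. By Lemma 3, $S_e\cap P\ni c$ is critical. If it has at least two elements, it equals $P$ by Step 1. Then $P\subseteq S_e$, so $N(a)\cap P=\{c\}$ and $e$ is an exit, a contradiction. So $S_e\cap P=\{c\}$, and Lemma 3 gives $N(S_e)\cap N(P)=N(c)$, that is, $F_e\cup F(P)=A\setminus N(c)$.

Let $f$ be another edge at $c$. Then $\emptyset\ne F_f\subseteq A\setminus N(c)$ and $F_f\cap F_e=\emptyset$, so $F_f\subseteq F(P)$. If $f$ were an exit, $F_f=F(P)$ would meet $F_e$, a contradiction. So $f$ is not an exit, and $F_f\cap F(P)=F_f\ne\emptyset$. The argument of the preceding paragraph, applied to $f$, gives $F_f\cup F(P)=A\setminus N(c)$. As $F_f\subseteq F(P)$, we get $F(P)=A\setminus N(c)$, so $|N(P)|=|N(c)|$. Since $\{c\}=S_e\cap P$ is critical, $|N(c)|=3$, so $p+2=3$, a contradiction.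

Hence $F_e\cap F(P)=\emptyset$, so $F_e\subseteq N(P)$; and $a\in N(c)\subseteq N(P)$.

**Step 4.** We count the non-exit edges in two ways. Let $X=\{a\in N(P):|N(a)\cap P|=1\}$ and $x=|X|$. Exits correspond bijectively to the elements of $X$, so $x\le p$ by Step 2. The number of non-exit edges with an end in $P$ is
$$I=\sum_{c\in P}d(c)-x\ge3p-x>0 .$$
Each such edge $e=ca$ has $a\in N(P)\setminus X$ and the $A$-side witness $T_e\subseteq N(P)$. Note that $|N(P)|=p+2=\beta-|F(P)|\le\beta-3$. Let $V_1,\dots,V_k$ be the maximal critical subsets of $N(P)$ with at least two elements. Unions of subsets of $N(P)$ have size at most $\beta-3$, so by the $A$-side of Lemma 3 the $V_l$ are pairwise disjoint. Each $T_e$ lies in one of them, so $k\ge1$, and $e$ is counted in $i_{V_l}(a)$ for the $V_l$ that contains $T_e$. Put $V=\bigcup_l V_l$.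

Since $i_{V_l}(a)\le3$, we have $i_{V_l}(a)\le2+[i_{V_l}(a)=3]-[i_{V_l}(a)\le1]$, where a bracket is $1$ if the statement in it is true and $0$ otherwise. Among the vertices of $V_l\setminus X$, at most $n_3(V_l)$ have $i_{V_l}=3$ and at least $\ell(V_l)-|V_l\cap X|$ have $i_{V_l}\le1$. Using the $A$-side of Lemma 10 for $V_l$,
$$I\le\sum_l\sum_{a\in V_l\setminus X}i_{V_l}(a)\le\sum_l\Big(2|V_l\setminus X|+n_3(V_l)-\big(\ell(V_l)-|V_l\cap X|\big)\Big)\le\sum_l\big(2|V_l|-|V_l\cap X|-2\big).$$
The right-hand side equals
$$2|N(P)|-2|N(P)\setminus V|-x+|X\setminus V|-2k\le2|N(P)|-x-2,$$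
because $|X\setminus V|\le|N(P)\setminus V|$ and $k\ge1$. So $3p-x\le2(p+2)-x-2$, and therefore $p=2$ and $|N(P)|=4$.

**Step 5.** We exclude $p=2$. Take $c\in P$; it has at least three edges, pairwise T-kind. If $c$ has an exit $e$, then $S_e=P$, and Lemma 6 gives $4\le|T_f|+|T_g|\le|P|+1=3$ for two other edges $f,g$ at $c$, a contradiction. If $c$ has no exit, then for three edges $f$ at $c$ the sets $T_f$ are pairwise disjoint by Lemma 6, have at least two elements each, and lie in the four-element set $N(P)$ by Step 3, a contradiction. $\square$

## 10. Branching points, chains, and the bound on $|U_S|$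

Let $M\in\mathcal F_r$ be inclusion-maximal with $|M|\ge2$; then $|M|\le\beta-3$. In this section branches and $i_M$ are taken with respect to $P=M$. A witness in $\mathcal F_r$ for an edge at $c\in M$ meets $M$ in $c$, so its union with $M$ is in $\mathcal F_r$, and by maximality it lies in $M$. Conversely, critical subsets of $M$ are in $\mathcal F_r$. So $i_M(c)=\tau(c)$ for $c\in M$. No vertex of $M$ is adjacent to $r$. Let
$$Y=\{c\in M\cap U:i_M(c)\ge2\},\qquad w(S)=|W\cap S| .$$
By Lemma 8(1) the vertices of $Y$ have degree $3$. In $\Gamma^*$ with $r=u_3$ we have $M=\{b,b_1,b_2\}$ and $Y=\{b\}$.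

First we show that every branch of a branching point contains a vertex of $W$ to which we can charge.

**Lemma 12.** If $K$ is a branch of $y\in Y$, then $w(K^\circ)\ge1$.

*Proof.* **Step 1.** We reduce to a branch without further branching points. Take a counterexample $(y,K)$ with $|K|$ minimum; so $K^\circ\subseteq U$. Suppose there is $y'\in Y\cap K^\circ$. Two branches of $y'$ meet only in $y'$, so $y'$ has a branch $K'$ not containing $y$. By Lemma 8(2), $K'\subseteq K^\circ$, so $(y',K')$ is a smaller counterexample, a contradiction. Hence $\tau\le1$ on $K^\circ$. Let $K$ belong to the edge $ay$. By (3), $K^\circ$ is critical with $N(K^\circ)=N(K)\setminus a$, and $K^\circ\in\mathcal F_r$.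

**Step 2.** The case $|K^\circ|\ge2$: we find three elements of $F(K^\circ)$. Let $K_2$ be another branch of $y$. As $|N(K_2)|\ge4>d(y)=3$, there is $g\in N(K_2)\setminus N(y)$. By Lemma 8(1), $N(K)\cap N(K_2)=N(y)$, so $g\notin N(K)$. Also $a\notin N(K^\circ)$, and $r\notin N(M)$. So $r,a,g\in F(K^\circ)$. They are distinct, since $a\in N(y)$, $g\in N(M)\setminus N(y)$ and $r\notin N(M)$. Now Lemma 11, applied to $K^\circ$, gives a vertex of $W$ or a vertex with $\tau\ge2$ in $K^\circ$, a contradiction.

**Step 3.** The case $K^\circ=\{c\}$. Then $|N(K)|=4$, and $N(c)=N(K)\setminus a$ has three elements. As $d(y)=3$, $N(K)\setminus N(y)=\{g\}$ for some $g$. Since $a\in N(y)$, $g\ne a$, so $g\in N(c)$. So $K=\{y,c\}$ is also a witness for $cg$. Choose witnesses for the edges at $c\in U$ with $S_{cg}=K$. By (4) all pairs at $c$ are T-kind, and Lemma 6 gives $4\le|T_f|+|T_h|\le|K|+1=3$ for the other two edges $f,h$ at $c$, a contradiction. $\square$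

Lemma 12 controls the tips of the tree. Branching points with exactly two branches can still be strung along a path, where no new tips appear. The next lemma bounds such strings.

**Lemma 13.** Let $b_1,\dots,b_k\in Y$ be distinct with $i_M(b_j)=2$, and suppose the two branches of each $b_j$ can be named $K^L(b_j),K^R(b_j)$ so that $b_l\in K^R(b_j)$ for $l>j$ and $b_l\in K^L(b_j)$ for $l<j$. Then $k\le5$.

*Proof.* Assume $k\ge3$.

**Step 1.** We describe the part between two members of the chain. For $i<j$ let $L_{ij}=K^R(b_i)\cap K^L(b_j)$. It contains $b_i,b_{i+1},\dots,b_j$ and is in $\mathcal F_r$. For $j<l$, $K^L(b_j)$ meets $K^L(b_l)$ in $b_j$, and $b_l\notin K^L(b_j)$ since $b_l\in K^R(b_j)^\circ$ and the two branches of $b_j$ meet only in $b_j$. So $K^L(b_j)\subseteq K^L(b_l)$ by Lemma 8(2). Likewise, for $i<j$, $K^R(b_j)$ meets $K^R(b_i)$ in $b_j$, and $b_i\notin K^R(b_j)$ since $b_i\in K^L(b_j)^\circ$; so $K^R(b_j)\subseteq K^R(b_i)$. Hence for $i<j<l$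
$$L_{ij}\cup L_{jl}\subseteq L_{il},\qquad L_{ij}\cap L_{jl}=\{b_j\},$$
the second because $L_{ij}\cap L_{jl}\subseteq K^L(b_j)\cap K^R(b_j)$.

**Step 2.** We bring in the third edge at each $b_j$. Let $a^jb_j$ be the edge at $b_j$ to which neither branch belongs. It is non-thin, since $b_j\in U$, and it has no witness in $\mathcal F_r$, since $\tau(b_j)=2$. Let $S^j$ be an inclusion-minimal witness for it and $F^j=F(S^j)$; then $r\in N(S^j)$. Consider the witnesses $K^L(b_j),K^R(b_j),S^j$ at $b_j$. The first two form an S-kind pair, as $r$ lies in both sets $F(\cdot)$; so by Lemma 5 all pairs are S-kind. Let $L=L_{ij}$ and $h\in\{i,j\}$. Then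
$$F(L)\cap F^h\ne\emptyset,\qquad S^h\cap L=\{b_h\},\qquad N(S^h)\cap N(L)=N(b_h). \tag{5}$$
Indeed, $L$ is contained in a branch $K$ of $b_h$, namely $K^R(b_i)$ if $h=i$ and $K^L(b_j)$ if $h=j$. So $F(L)\cap F^h\supseteq F(K)\cap F^h\ne\emptyset$. By Lemma 4, $S^h\cap K=\{b_h\}$, so $S^h\cap L=\{b_h\}$. The last equality is Lemma 3.

**Step 3.** We show that $F(L_{ij})\cap F^i\cap F^j=\emptyset$ for $i<j$. Suppose not, and let $L=L_{ij}$. By Lemma 3, $L\cup S^i$ is critical; $F(L\cup S^i)=F(L)\cap F^i$ meets $F^j$; and $L\cup S^i$ meets $S^j$ in $b_j$. By Lemma 3 again,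
$$N\big((L\cup S^i)\cap S^j\big)=N(L\cup S^i)\cap N(S^j)\ni r .$$
By (5), $(L\cup S^i)\cap S^j=\{b_j\}\cup R$ with $R=S^i\cap S^j$. Here $b_i,b_j\notin R$, as $b_i\in L\setminus S^j$ and $b_j\in L\setminus S^i$. Since $b_j\notin N(r)$, $R\ne\emptyset$. So $\{b_j\}\cup R$ is critical with at least two elements and contained in $S^j$, hence a witness for $a^jb_j$. By minimality $R=S^j\setminus b_j$. The same argument with $i,j$ exchanged, using $L\cup S^j$ and $S^i$, gives $R=S^i\setminus b_i$. By (3),
$$N(b_i)\setminus a^i\subseteq N(S^i)\setminus a^i=N(S^i\setminus b_i)=N(R)\subseteq N(S^j),$$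
and $N(b_i)\subseteq N(L)$; so by (5) $N(b_i)\setminus a^i\subseteq N(S^j)\cap N(L)=N(b_j)$. Now $d(b_i)=d(b_j)=3$, and $|N(\{b_i,b_j\})|\ge4$ by Lemma 1. So $N(b_i)\cap N(b_j)=N(b_i)\setminus a^i$ and $|N(\{b_i,b_j\})|=4$. Hence $\{b_i,b_j\}\subseteq L$ is critical, lies in $\mathcal F_r$, and is a witness for $a^ib_i$, because $a^i\notin N(b_j)$. This contradicts Step 2.

**Step 4.** We show that $L_{ij}$ has few neighbors: *if $i<j<l$, then $N(L_{ij})\subseteq N(b_i)\cup N(b_j)$.* Let $z\in N(L_{ij})\setminus(N(b_i)\cup N(b_j))$. By (5), $z\in F^i\cap F^j$. If $z\in N(b_l)$, then $z\in N(L_{jl})$, as $b_l\in L_{jl}$. If $z\notin N(b_l)$, then $z\in N(L_{il})\setminus N(b_l)$, so $z\in F^l$ by (5) for $L_{il}$; thus $z\in F^j\cap F^l\subseteq N(L_{jl})$ by Step 3 for the pair $j,l$. In both cases, by Lemma 3 and Step 1, $z\in N(L_{ij})\cap N(L_{jl})=N(L_{ij}\cap L_{jl})=N(b_j)$, a contradiction.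

**Step 5.** We conclude. Step 4 with $(i,j,l)=(1,k-1,k)$ gives $k-1\le|L_{1,k-1}|=|N(L_{1,k-1})|-2\le6-2=4$. $\square$

Now tips and short chains are combined into a count of the branching points inside a branch.

**Lemma 14.** For every branch $K$ of $y\in Y$: $|Y\cap K^\circ|\le12\,w(K^\circ)-7$.

*Proof.* We use induction on $|K|$.

**Step 1.** We decompose $Y\cap K^\circ$. For any $y\in Y$, any branch $K$ of $y$ and any $z\in Y\cap K^\circ$, call the branches of $z$ not containing $y$ *out-branches* (relative to $y$). At most one branch of $z$ contains $y$, so their number $e(z)$ satisfies $e(z)\ge i_M(z)-1\ge1$. By Lemma 8(2) they are contained in $K^\circ$. Apply Lemma 9 with $P=M$, $Y_0=Y\cap K^\circ$ and $\mathcal K(z)$ the set of out-branches of $z$. We get $z_1,\dots,z_s\in Y\cap K^\circ$ whose unions of out-branches are disjoint and cover $Y\cap K^\circ$. Let $E(y,K)=\sum_le(z_l)\ge s$. The out-branches of one $z_l$ pairwise meet only in $z_l$. Hence, the sums being over the $E(y,K)$ out-branches $K'$ of the $z_l$,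
$$|Y\cap K^\circ|=s+\sum_{K'}|Y\cap K'^\circ|,\qquad w(K^\circ)\ge\sum_{K'}w(K'^\circ). \tag{6}$$

**Step 2.** We follow the chain as long as there is a single out-branch. Put $y_0=y$, $K_0=K$. As long as $E(y_j,K_j)=1$, we have $s=1$; let $y_{j+1}$ be the vertex $z_1$ and $K_{j+1}$ its unique out-branch relative to $y_j$. Then $i_M(y_{j+1})=2$, the other branch of $y_{j+1}$ contains $y_j$, $y_{j+1}\in K_j^\circ$ and $K_{j+1}\subseteq K_j^\circ$. As $|K_j|$ decreases, this ends with some $(y_t,K_t)$ with $E(y_t,K_t)\ne1$. By (6), $|Y\cap K^\circ|=t+|Y\cap K_t^\circ|$ and $w(K^\circ)\ge w(K_t^\circ)$.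

**Step 3.** We show $t\le5$ by Lemma 13. For $1\le j\le t$ let $K^R(y_j)=K_j$ and let $K^L(y_j)$ be the other branch of $y_j$. For $l>j$, $y_l\in K_{l-1}^\circ\subseteq K_j=K^R(y_j)$, and in fact $y_l\in K_j^\circ$, so $y_1,\dots,y_t$ are distinct. Next, $y_{j-1}\in K^L(y_j)$. For $j\ge2$, $K^L(y_{j-1})$ meets $K^L(y_j)$ in $y_{j-1}$, and $y_j\notin K^L(y_{j-1})$ since $y_j\in K^R(y_{j-1})^\circ$; so $K^L(y_{j-1})\subseteq K^L(y_j)$ by Lemma 8(2). Hence for $1\le l<j$, $y_l\in K^L(y_{l+1})\subseteq\dots\subseteq K^L(y_j)$. The hypotheses of Lemma 13 hold for $y_1,\dots,y_t$, so $t\le5$.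

**Step 4.** We count. If $E(y_t,K_t)=0$, then $s=0$ and $Y\cap K_t^\circ=\emptyset$, so $|Y\cap K^\circ|=t\le5\le12w(K^\circ)-7$ by Lemma 12. If $E=E(y_t,K_t)\ge2$, then (6) for $(y_t,K_t)$, with $s\le E$, and the induction hypothesis for the out-branches $K'\subsetneq K_t\subseteq K$ give
$$|Y\cap K_t^\circ|\le E+12w(K_t^\circ)-7E\le12w(K_t^\circ)-12,$$
so $|Y\cap K^\circ|\le5+12w(K_t^\circ)-12\le12w(K^\circ)-7$. $\square$

**Proposition 15.** $|U_S|\le12|W|+6$.

*Proof.* **Step 1.** We choose $r$ so that few vertices of $U_S$ are lost. Vertices of $U_S$ have degree $3$, so $\sum_{r\in A}|N(r)\cap U_S|=3|U_S\cap B|\le3\beta$. Choose $r\in A$ with $|N(r)\cap U_S|\le3$.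

**Step 2.** We place the other vertices. Let $b\in U_S\cap B$, $b\notin N(r)$. By Lemma 5, $r\in F(S_i)$ for at least two of its three chosen witnesses. So $\tau(b)\ge2$, and $b\in Y=Y(M)$ for a maximal $M\in\mathcal F_r$ containing one of these witnesses. Different maximal members of $\mathcal F_r$ are disjoint, because intersecting members have their union in $\mathcal F_r$.

**Step 3.** We count in each such $M$. Apply Lemma 9 to $Y_0=Y$, with $P=M$ and $\mathcal K(b)$ the set of all branches of $b$. It gives $y_1,\dots,y_s$ with disjoint unions of branches covering $Y$. Let $E\ge2s$ be the total number of branches of the $y_l$. The branches of one $y_l$ pairwise meet only in $y_l$, so Lemma 14 gives $|Y|\le s+12w(M)-7E\le12w(M)$. Summing over $M$ and adding the at most three vertices in $N(r)$, $|U_S\cap B|\le12|W\cap B|+3$. By symmetry, with the dual witnesses, $|U_S\cap A|\le12|W\cap A|+3$. $\square$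

## 11. The bounds $n/118$ and $n/295$

*Proof of Theorem A.* By Propositions 7 and 15, $|U_T|\le2|W|+3(12|W|+6)=38|W|+18$, so
$$n=|W|+|U_S|+|U_T|\le|W|+(12|W|+6)+(38|W|+18)=51|W|+24 . \tag{7}$$
The brace $G$ has at least two thin edges, and two edges of a simple graph cover at least three vertices. So $|W|\ge3$, $24\le8|W|$ and $n\le59|W|$. Since $|W|$ is at most twice the number of thin edges, there are at least $n/118$ thin edges. $\square$

*Proof of Theorem B.* Let $G$ be a brace on $n\ge6$ vertices, multiple edges allowed, and let $G_0$ be its underlying simple graph.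

**Step 1.** We pass to $G_0$. An edge of a PM may be replaced by a parallel edge, so being matching covered and the tightness of cuts depend only on the underlying simple graph. So being a brace depends only on it, and $G_0$ is a simple brace. By Theorem A it has $t_0\ge n/118$ thin edges. By Lemma 1 every vertex has at least three neighbors. Let $x$ be the number of thin edges of $G$, and let $q$ be the number of parallel classes of $G$ with at least two edges ("multiple classes").

**Step 2.** Edges of multiple classes are thin. If $e$ is in a multiple class, $G-e$ has underlying simple graph $G_0$. So it is a brace with at least three neighbors at each vertex, and it is its own retract.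

**Step 3.** We bound the number of edges that are thin in $G_0$ but lose this property in $G$. Let $e$ be an edge of multiplicity $1$ that is thin in $G_0$ but not in $G$. We claim that some end of $e$ has exactly three neighbors and is incident with a multiple class. Suppose otherwise. Then each end of $e$ either has at least four neighbors, and so has degree at least $3$ in both $G-e$ and $G_0-e$, or has degree exactly $3$ in both $G$ and $G_0$, and so becomes a vertex of degree two with two neighbors in both $G-e$ and $G_0-e$. All other vertices have at least three neighbors. By Step 2 of the proof of Lemma 2, the retract of $G_0-e$ arises by bicontracting exactly the ends of degree $3$. The same bicontractions in $G-e$ again leave only degrees at least $3$, as multiple edges only increase degrees; so they give the retract of $G-e$. Both retracts arise by shrinking the same vertex sets, so they have the same underlying simple graph. Hence $e$ is thin in $G$, a contradiction.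

A vertex with exactly three neighbors that is incident with a multiple class is incident with at most two edges of multiplicity $1$. At most $2q$ vertices are incident with multiple classes. So there are at most $4q$ such edges $e$.

**Step 4.** We count. Let $g$ be the number of edges of multiplicity $1$ that are thin in both $G_0$ and $G$. A thin edge of $G_0$ comes from a multiple class, or is counted in $g$, or is one of the at most $4q$ edges of Step 3; so $t_0\le q+g+4q$. By Step 2, $x\ge2q+g$. Hence $t_0\le x+3q\le\frac52x$, since $q\le x/2$, and
$$x\ge\frac25\cdot\frac n{118}=\frac n{295}. \qquad\square$$
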